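# MIX is not generated by any well-nested multiple context-free grammar

## 1. Closed walks in the plane, and why no context-free grammar generates MIX

Let $|w|_x$ be the number of occurrences of the letter $x$ in $w$, and let
$$\mathrm{MIX}=\{w\in\{a,b,c\}^*:\ |w|_a=|w|_b=|w|_c\}.$$
Put $v(a)=(1,0)$, $v(b)=(0,1)$, $v(c)=(-1,-1)$ and extend $v$ additively to words and to sets of letter occurrences. Then $v(w)=(|w|_a-|w|_c,\ |w|_b-|w|_c)$, so
$$\mathrm{MIX}=\{w: v(w)=0\}.$$
A word is a walk in the plane, and MIX is the set of closed walks; for instance $abcacb$ is one. We write $|\cdot|$ for the Euclidean norm; a letter has $|v|\le\sqrt2$.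

The question of this lecture is whether certain grammars, more general than context-free ones, can generate MIX. We start with context-free grammars.

**Proposition 1.** No context-free grammar generates MIX.

Suppose $G$ is a context-free grammar with language MIX. Let $b_G\ge1$ bound the number of nonterminals on a right-hand side, and $c_G$ the number of terminals. In a derivation tree of $w$, a node $\nu$ derives a factor of $w$; let $E_\nu$ be its set of letter occurrences, an interval.

**Step 1 (the value below a node is bounded).** If a nonterminal $A$ labels a node in a derivation tree of a word of MIX, we may replace the subtree there by any other tree with root label $A$. The result is again a word of MIX, with value $0$, so the two subtrees have the same value. So $v(E_\nu)$ depends only on the label of $\nu$. There are finitely many labels, so $|v(E_\nu)|\le C_1$ with $C_1$ depending only on $G$.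

**Step 2 (a node of intermediate size).** Take $w=a^nb^nc^n$ with $n\ge c_G$ and walk down from the root, always to a child with largest $|E_\nu|$. The walk starts at size $3n>n$ and ends at a leaf of the tree, of size at most $c_G\le n$. Let $\nu$ be the last node on the walk with $|E_\nu|>n$, and $F$ the set of its largest child. Then $(n-c_G)/b_G\le|F|\le n$.

**Step 3 (the value there is large).** An interval $F$ of length $f\le n$ cannot meet both the $a$'s and the $c$'s. If it reads $a^xb^y$, then $v(F)=(x,y)$ has norm at least $f/2$. If it reads $b^yc^z$, then $v(F)=(-z,y-z)$; either $z\ge f/3$, or $y-z=f-2z>f/3$. So $|v(F)|\ge f/3\ge (n-c_G)/(3b_G)$, which exceeds $C_1$ for large $n$. This contradicts Step 1 and proves Proposition 1. $\square$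

What changes if a node derives not one factor of $w$ but a tuple of up to $k$ factors? Steps 1 and 2 survive. Step 3 breaks at once: in $a^nb^nc^n$, the union of a factor $a^m$ and the factor $b^mc^m$ around the border between the $b$'s and the $c$'s has value $0$, for every $m\le n$. Two intervals can cancel at every scale.

## 2. Grammars deriving tuples, and well-nestedness

**Definition (MCFG).** A multiple context-free grammar is $G=(\mathcal N,\mathcal T,\mathcal P,S)$, where $\mathcal N$ is a finite set of nonterminals, each $A\in\mathcal N$ having a dimension $\dim(A)\ge1$; $\mathcal T$ is a terminal alphabet; $S\in\mathcal N$ has dimension $1$; and $\mathcal P$ is a finite set of rules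
$$A(\alpha_1,\dots,\alpha_r)\leftarrow B_1(x_{1,1},\dots,x_{1,d_1}),\dots,B_n(x_{n,1},\dots,x_{n,d_n})$$
with $n\ge0$, $r=\dim(A)$, $d_i=\dim(B_i)$, pairwise distinct variables $x_{i,j}$, and strings $\alpha_l$ over $\mathcal T\cup\{x_{i,j}\}$ such that every $x_{i,j}$ occurs exactly once in total in $\alpha_1\cdots\alpha_r$. If $B_i(w_{i,1},\dots,w_{i,d_i})$ is derivable for every $i$, then so is $A(\alpha_1,\dots,\alpha_r)$ with each $x_{i,j}$ replaced by $w_{i,j}$. The language is $L(G)=\{w\in\mathcal T^*: S(w)\text{ is derivable}\}$. $G$ is a $k$-MCFG if all dimensions are at most $k$.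

Example: the rules $A(\varepsilon,\varepsilon)\leftarrow$, $\ A(axb,cyd)\leftarrow A(x,y)$, $\ S(xy)\leftarrow A(x,y)$ derive $A(ab,cd)$, $A(aabb,ccdd)$ and so on, and generate $\{a^nb^nc^nd^n: n\ge0\}$.

**Definition (well-nested).** A rule as above is well-nested if (i) for each $i$ the variables $x_{i,1},\dots,x_{i,d_i}$ occur in this order in $\alpha_1\cdots\alpha_r$, and (ii) there are no $i\ne j$, $p<q$, $p'<q'$ such that $x_{i,p},x_{j,p'},x_{i,q},x_{j,q'}$ occur in this order in $\alpha_1\cdots\alpha_r$. A grammar is well-nested if all its rules are.

Example: $C(x_1y_1,\,y_2x_2)\leftarrow A(x_1,x_2),B(y_1,y_2)$ is well-nested, since the order is $x_1y_1y_2x_2$. The rule $C(x_1y_1,\,x_2y_2)\leftarrow A(x_1,x_2),B(y_1,y_2)$ is not: the order $x_1y_1x_2y_2$ is the forbidden one.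

A 1-MCFG is a context-free grammar, and (i), (ii) are then vacuous; so Section 1 was the case $k=1$. It is known that MIX is generated by a 2-MCFG, not necessarily well-nested, so for $k\ge2$ condition (ii) has to be used. It is also known that no well-nested 2-MCFG generates MIX. The paper "Lambda-Calculus and Formal Language Theory" (https://core.ac.uk/download/46811103.pdf) conjectures that no well-nested MCFG does. We prove this.

**Theorem 2.** For no $k\ge1$ is MIX generated by a well-nested $k$-MCFG.

From now on we suppose, for contradiction, that $G$ is a well-nested $k$-MCFG with $L(G)=\mathrm{MIX}$. As before, $b_G\ge1$ bounds the number of nonterminals on a right-hand side and $c_G$ the number of terminal occurrences in a rule.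

## 3. Derivations delete one interval at a time

Let $w\in\mathrm{MIX}$ be nonempty, with a derivation tree. Since each variable is used exactly once, each component of the tuple at a node appears contiguously in a component at the parent, and so, up to the root, as a (possibly empty) factor of $w$. Let $E_\nu\subseteq\mathbb Z/|w|$ be the set of letter occurrences of the tuple at $\nu$, a union of at most $k$ intervals; we view the positions cyclically. If $\nu_1,\dots,\nu_r$ are the children of $\nu$, then $E_\nu=E_{\nu_1}\sqcup\dots\sqcup E_{\nu_r}\sqcup T_\nu$, where $T_\nu$ are the terminals of the rule, $|T_\nu|\le c_G$.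

The next lemma is the only place where well-nestedness is used.

**Lemma 3.** There are constants $C_1,C_2$ depending only on $G$ such that:

1. $|v(E_\nu)|\le C_1$ for every node $\nu$.
2. Let $F=E_{\nu_i}\ne\emptyset$ for a child $\nu_i$ of $\nu$, and let $I_1,\dots,I_p$ be the maximal cyclic intervals of $(\mathbb Z/|w|)\setminus F$. Then $p\le k$, and $|v(E_\nu\cap I_l)|\le C_2$ for all $l$.

**Proof of part 1.** This is Step 1 of Section 1: all tuples derivable from a label that occurs in a derivation tree of a word of $L(G)$ have the same total value, and there are finitely many labels.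

**Proof of part 2.** $F$ is a nonempty union of at most $k$ intervals, so its complement has at most $k$ cyclic components.

First, order. By induction from the root, the components of the tuple at each node occur in $w$ in their order: the root has one component; and if it holds at $\nu$, then the variables of the rule at $\nu$ occur in $\alpha_1\cdots\alpha_r$ in the order in which their (nonempty) values occur in $w$, so by (i) it holds at the children.

Now suppose that for some $j\ne i$ the set $E_{\nu_j}$ meets two different $I_l$. On both sides between these two intervals there is an element of $F=E_{\nu_i}$. So there are four occurrences alternating cyclically between the two children, and reading them in the linear order of $w$ we get $z_1<z_2<z_3<z_4$ with $z_1,z_3$ from one child and $z_2,z_4$ from the other. Components are factors, and $z_2$ lies between $z_1$ and $z_3$ but belongs to another child, so $z_1,z_3$ lie in different components, with numbers $p<q$ because components are in order. Likewise $z_2,z_4$ lie in components $p'<q'$. The corresponding four variables occur in the rule in the order forbidden by (ii).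

So each other $E_{\nu_j}$ lies in a single $I_l$. So $E_\nu\cap I_l$ is a union of at most $b_G$ whole sets $E_{\nu_j}$ and at most $c_G$ letters, and $C_2=b_GC_1+\sqrt2\,c_G$ works. $\square$

To pass from $E_\nu$ to $F=E_{\nu_i}$ we delete the $I_l$ one after another: put $E^{(l)}=E_\nu\setminus(I_1\cup\dots\cup I_l)$. Then $E^{(0)}=E_\nu$, $E^{(p)}=F$, $E^{(l)}=E^{(l-1)}\setminus I_l$, and $E^{(l-1)}\cap I_l=E_\nu\cap I_l$. Hence
$$|v(E^{(l)})|\le C_3:=C_1+kC_2,\qquad |v(E^{(l-1)}\cap I_l)|\le C_2. \tag{1}$$
The complement of $E^{(l)}$ is the complement of $E_\nu$ (at most $k$ cyclic intervals, as $E_\nu\neq\emptyset$) together with $l\le k$ intervals, so it has at most $2k$ cyclic components. Put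
$$\kappa=2k,\qquad H=2\kappa=4k.$$

Following a heavy path down the tree, we obtain a decreasing chain of sets, from all of $w$ down to small sets. Each set has at most $\kappa$ gaps and bounded value, and each arises from the previous one by deleting a single interval, with bounded deleted value. We want a word $w$ for which no such chain can eat a substantial part.

**What a symmetric word allows.** A long word tracing a large circle is a natural candidate, but it fails, and it is instructive to see exactly why. For a word $u$ let $\bar u$ arise by replacing $a$ by $bc$, $b$ by $ac$, $c$ by $ab$. Since $v(bc)=-v(a)$, $v(ac)=-v(b)$, $v(ab)=-v(c)$, we have $v(\bar u)=-v(u)$ and $u\bar u\in\mathrm{MIX}$. Delete the first letter of $u$, then its two-letter image in $\bar u$, then the second letter of $u$, then its image, and so on. At every moment the deleted set consists of at most two intervals, a prefix of $u$ and one of $\bar u$; its value is $0$ or that of a letter; and each deletion removes an interval with value of norm at most $\sqrt2$. So this chain obeys all the bounds above with fixed constants, and it eats the entire word. In the picture,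 two gaps at opposite places of a centrally symmetric curve grow at the same pace, and their displacements cancel.

So we need a curve on which no two places look alike for long, even when the growing gaps may run at different speeds. The design is a large circle carrying dense radial zigzags. The circle makes every single deletion tiny: tangential motion always goes forward and cannot cancel within one deleted interval. The heights of the zigzags make the balance of several growing gaps impossible.

## 4. Height functions on a circle and processes

**Definition (stroke sequence).** A stroke sequence with height bound $A$ consists of nonzero integers $s_1,\dots,s_n$ with sum $0$ and partial sums $h_i=s_1+\dots+s_i\in[0,A]$ ($h_0=h_n=0$). Let $X$ be the circle of length $\sum|s_i|$, divided into consecutive intervals ("strokes") of lengths $|s_i|$, and $h:X\to[0,A]$ the continuous function with value $0$ at the starting point and slope $\operatorname{sign}s_i$ on stroke $i$.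

Example: $(2,-1,1,-2)$ has heights $0,2,1,2,0$, and $X$ has length $6$. Always $|s_i|\le A$.

For an interval $C$ put $\mathrm{rise}(C)=h(\text{right end})-h(\text{left end})$. Let $e$ assign to each stroke a unit vector of $\mathbb R^2$, and for $Q\subseteq X$ put $D(Q)=\int_Qe(x)h'(x)\,dx$. Then $D$ is additive and $|D(Q)|\le|Q|$, where $|Q|$ is length.

**Definition ($H$-process on $X$).** Closed sets $U_0\subseteq\dots\subseteq U_T\subseteq X$ with finitely many components (possibly points) such that

* (P1) $U_t$ has at most $H$ ends (each component other than $X$ has a left and a right end, counted separately);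
* (P2) $|U_{t+1}\setminus U_t|\le HA$;
* (P3) $|D(U_t\setminus U_s)|\le1$ for $s\le t$;
* (P4) $U_T\ne X$, and for every interval $C\subseteq U_T$ there is a unit vector $e_C$ with $|D(C)-\mathrm{rise}(C)\,e_C|\le1$.

Example: for the sequence $(+1,-1)^n$ with $A=1$, constant $e$, and $H\ge2$, the sets $U_t=[0,2t]$, $0\le t<n$, form an $H$-process: all $D(U_t\setminus U_s)$ vanish and (P4) holds with $e_C=e$. So a single gap can grow. If the sequence also contains a stroke of length $100$, a single growing gap cannot swallow this stroke while $U_t\setminus U_s$ is an interval on which all other height changes are at most $1$: then $|D|\ge98$. It needs a second place where the change is compensated at the same time.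

**Proposition 4.** For every $H\ge4$ there are an integer $A$, a polynomial $P$ and $J_0$ such that for every $J\ge J_0$ there is a stroke sequence with $2^J\le n\le4^J$, $h\in[0,A]$, $|s_i|\le A$, such that $X$ is a concatenation of "big blocks" of at most $P(J)$ strokes each, and for no $e$ is there an $H$-process on $X$ with $U_0=\emptyset$ in which $U_T$ contains a big block.

We first derive Theorem 2 from Proposition 4 (Sections 5 and 6), then prove the proposition.

## 5. A zigzag circle on which single deletions stay inside strokes

Take $H=4k$, $\kappa=2k$, $A$ and $P$ from Proposition 4, $J$ large, and the stroke sequence with its heights $h_i$. Put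
$$N=3P(J),\qquad \rho=100A\kappa^2b_GN,\qquad \varphi_i=2\pi i/n .$$
Let $\gamma$ be the closed polygon which for $i=1,\dots,n$ goes radially at polar angle $\varphi_i$ from radius $\rho+h_{i-1}$ to $\rho+h_i$ ("stroke $i$") and then straight from polar coordinates $(\rho+h_i,\varphi_i)$ to $(\rho+h_i,\varphi_{i+1})$ ("pitch $i$"). We regard $\gamma$ as a parametrized circle. Since $n\ge2^J$ while $N,\rho$ are polynomial in $J$, for large $J$
$$\begin{gathered}\tfrac{4\pi\rho N}n\le1,\quad \tfrac{12\pi\kappa^2N\rho}{n}\le\tfrac14,\quad\tfrac{8\pi A\kappa^2N}{n}\le1,\quad\tfrac{5(\rho+A)}{n^2}\le1,\\ \tfrac{2\pi c_G}n\le1,\quad \tfrac{2\pi\kappa N}{n}\le\pi,\quad n\ge10\kappa^2N.\end{gathered}\tag{2}$$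
Fix such a $J$. Along $\gamma$ the polar angle is constant on strokes and strictly increasing on pitches. A pitch at radius $r$ has minimal radius $r\cos(\pi/n)\ge r-5r/n^2$, so all radii lie in $[\rho-1,\rho+A]$. A pitch has length at most $2\pi(\rho+A)/n\le4\pi\rho/n$. For an arc $\sigma$ of $\gamma$ let $\mathrm{Disp}(\sigma)$ be endpoint minus starting point, extended additively to finite unions; $\mathrm{ang}(Q)$ is the polar-angle measure of $Q\subseteq\gamma$, with $\mathrm{ang}(\gamma)=2\pi$.

**Lemma 5.** Let $\gamma=U\cup E$ be a division into finite unions of arcs overlapping only in endpoints. Suppose $U$ has at most $\kappa$ components, each containing fewer than $N$ full strokes. Let $I$ be an arc with $|\mathrm{Disp}(E\cap I)|\le1/n$ and $\mathrm{ang}(E\setminus I)\ge2/b_G$, where $E\cap I$ and $U\cap I$ have at most $\kappa+1$ components each. Then $E\cap I$ contains no full pitch. So each component of $E\cap I$ meets at most one stroke in positive length.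

**Step 1 (the old gaps are short).** Between two consecutive pitches there is a full stroke, so a component of $U$ meets at most $N$ pitches in positive length and has angular extent at most $\theta:=2\pi N/n$. A subarc of it has displacement at most $(A+1)+(\rho+A)\theta\le(A+1)+2\rho\theta\le A+2\le3A$, by (2).

**Step 2 ($I$ has small angular extent $\Phi$).** Two points with radii $r_1,r_2\ge\rho-1$ and angle difference $\Phi$ have squared distance $(r_1-r_2)^2+4r_1r_2\sin^2(\Phi/2)$, so
$$2(\rho-1)\sin(\Phi/2)\le|\mathrm{Disp}(I)|\le|\mathrm{Disp}(U\cap I)|+|\mathrm{Disp}(E\cap I)|\le(\kappa+1)3A+1\le7\kappa A .$$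
With $\psi=\min(\Phi,2\pi-\Phi)$ we have $\sin(\Phi/2)=\sin(\psi/2)\ge\psi/\pi$, and $\rho-1\ge\rho/2$, so
$$\psi\le\Psi_0:=22\kappa A/\rho=\tfrac{0.22}{\kappa b_GN}<\min(\tfrac12,\tfrac2{b_G}).$$
If $2\pi-\Phi\le\Psi_0$, then $\mathrm{ang}(E\setminus I)\le2\pi-\Phi<2/b_G$, against the hypothesis. So $\Phi\le\Psi_0\le\frac12$.

**Step 3 (tangential motion adds up).** Let $\theta_0$ be the polar angle of the start of $I$, and consider the linear coordinate $r\sin(\varphi-\theta_0)$. A component of $E\cap I$ from polar coordinates $(r,\alpha)$ to $(r',\alpha')$, $\theta_0\le\alpha\le\alpha'\le\theta_0+\Phi$, changes it by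
$$r'\bigl(\sin(\alpha'-\theta_0)-\sin(\alpha-\theta_0)\bigr)+(r'-r)\sin(\alpha-\theta_0)\ \ge\ \tfrac\rho2(\alpha'-\alpha)-2A\Phi,$$
since $(\rho-1)\cos\frac12\ge\frac\rho2$ and $|r'-r|\le A+1\le2A$. Let $\beta=\mathrm{ang}(E\cap I)$. Then $\Phi=\beta+\mathrm{ang}(U\cap I)\le\beta+2\kappa\theta$. Summing over at most $\kappa+1\le2\kappa$ components and using $16A\kappa\le\rho$,
$$\tfrac1n\ge\tfrac\rho2\beta-4A\kappa(\beta+2\kappa\theta)\ge\tfrac\rho4\beta-8A\kappa^2\theta .$$
Hence
$$\beta\le\frac4{\rho n}(1+16\pi A\kappa^2N)\le\frac{208A\kappa^2N}{\rho n}=\frac{2.08}{b_Gn}<\frac{2\pi}n,$$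
and $2\pi/n$ is the angle of one pitch. So $E\cap I$ contains no full pitch. An arc meeting two strokes in positive length contains a full pitch. $\square$

## 6. From a derivation to an $H$-process

**Lemma 6.** There is an absolute constant $C_5$ such that for all large $M$ there are a nonempty word $w_M\in\mathrm{MIX}$ and a cyclically monotone injective map $\Psi$ from the cut positions of $w_M$ to $\gamma$, such that each letter corresponds to an arc inside one edge of $\gamma$, and for every cyclic factor from position $i$ to position $i'$
$$|v(\text{factor})-M(\gamma(\Psi(i'))-\gamma(\Psi(i)))|\le2C_5 .$$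

**Proof.** Every $(x,y)\in\mathbb Z^2$ is the value of a nonempty word: $a^{x+z}b^{y+z}c^z$ for large $z$. Divide each edge of $M\gamma$ into equal pieces of length at most $1$, and replace each division point (vertices included) by a point of $\mathbb Z^2$ at distance at most $1$. Consecutive lattice points differ by integer vectors of norm at most $3$; fix a nonempty word for each such vector, and let $\ell_{\max}$ be the largest length of these words. Let $w_M$ be the concatenation around $\gamma$; then $v(w_M)=0$. Let $\Psi$ send the positions inside each small word to equally spaced points of the corresponding piece. The path of prefix values, started at the first lattice point, stays within $C_5=2+\sqrt2\,\ell_{\max}$ of the corresponding points of $M\gamma$: at most $1$ from the lattice point to the division point, at most $\sqrt2\,\ell_{\max}$ inside the small word, at most $1$ along the piece. The value of a factor is a difference of two prefix values; as $v(w_M)=0$, this holds for cyclic factors too. $\square$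

**Proof of Theorem 2 from Proposition 4.** Choose $M$ so large that $(C_2+C_3+4C_5(\kappa+1))/M\le\frac1n$; also $\frac1n\le\frac18$ by (2). Take $w=w_M\in\mathrm{MIX}=L(G)$ with a derivation tree. Via $\Psi$ each letter is a nondegenerate closed arc of $\gamma$ of angle at most $2\pi/n$; sets of letters become unions of arcs, and adjacency is preserved.

**Step 1 (the chain).** Call a set $U$ with at most $\kappa$ components *small* if each component contains fewer than $N$ full strokes. As in Lemma 5, then $\mathrm{ang}(U)\le\kappa\cdot2\pi N/n\le\pi$. Start at the root with $E_0=\gamma$ and $U_0=\emptyset$, which is small. Suppose we are at a node $\nu$ such that the complement of $E_\nu$ is small. Then $\mathrm{ang}(E_\nu)\ge\pi$, while $\mathrm{ang}(T_\nu)\le2\pi c_G/n\le1$. So $\nu$ is not a leaf, and a child $\nu_i$ with maximal $\mathrm{ang}(E_{\nu_i})$ has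
$$\mathrm{ang}(E_{\nu_i})\ge(\pi-1)/b_G\ge2/b_G;$$
in particular $E_{\nu_i}\ne\emptyset$. Pass from $E_\nu$ to $E_{\nu_i}$ through the sets $E^{(l)}$ of Section 3 and continue at $\nu_i$. Stop at the first set whose complement is not small. The tree is finite and a node with small complement is not a leaf, so the procedure does stop.

We get $E_0=\gamma\supseteq E_1\supseteq\dots\supseteq E_T$ with complements $U_t$ (closed unions of arcs) and intervals $I_t$ with $E_{t+1}=E_t\setminus I_t$; $U_t$ is small for $t<T$ and $U_T$ is not, so $T\ge1$. All $U_t$ have at most $\kappa$ components. Hence $E_t$ has at most $\kappa$ components, and $E_t\cap I_t$, $U_t\cap I_t$ have at most $\kappa+1$ each. As $\mathrm{Disp}(\gamma)=0$, (1) and Lemma 6 give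
$$|\mathrm{Disp}(U_t)|=|\mathrm{Disp}(E_t)|\le\frac{C_3+2C_5\kappa}M\le\frac1n,\qquad|\mathrm{Disp}(E_t\cap I_t)|\le\frac{C_2+2C_5(\kappa+1)}M\le\frac1n,$$
and $\mathrm{ang}(E_t\setminus I_t)\ge2/b_G$ for $t<T$, since $E_t\setminus I_t$ contains the set $E_{\nu_i}$ of the chosen child.

**Step 2 (each deletion is tiny).** Lemma 5 applies for every $t<T$: each of the at most $\kappa+1$ components of $E_t\cap I_t$ meets at most one stroke in positive length. Two consequences follow. The total stroke length in $U_{t+1}\setminus U_t$ is at most $(\kappa+1)A\le HA$. And each component of $U_t$, $t\le T$, contains at most $\kappa(N-1)+(\kappa+1)\le2\kappa N$ full strokes: this is clear for $t<T$; for $t=T$, a full stroke in $U_T$ either lies in $U_{T-1}$, hence in one of its components, or meets $E_{T-1}\cap I_{T-1}$ in positive length, which at most $\kappa+1$ strokes do.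

**Step 3 (collapse the pitches).** Let $p:\gamma\to X$ collapse every pitch to a point and map strokes isometrically. Put $\tilde U_t=p(U_t)$ and $e=(\cos\varphi_i,\sin\varphi_i)$ on stroke $i$. We check that this is an $H$-process on $X$ with $\tilde U_0=\emptyset$.

* (P1) $\tilde U_t$ is closed with at most $\kappa$ components, so it has at most $2\kappa=H$ ends.
* (P2) $\tilde U_{t+1}\setminus\tilde U_t\subseteq p(E_t\cap I_t)$, of length at most $HA$ by Step 2.
* (P3) $D(\tilde U_t)$ is $\mathrm{Disp}(U_t)$ minus the contribution of pitches. A component with $f$ full strokes meets at most $f+1$ pitches, so $U_t$ meets at most $\kappa(2\kappa N+1)\le3\kappa^2N$ pitches, contributing at most $3\kappa^2N\cdot4\pi\rho/n\le\frac14$. Hence $|D(\tilde U_t)|\le\frac18+\frac14$ and $|D(\tilde U_t\setminus\tilde U_s)|\le\frac34\le1$.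
* (P4) $U_T$ meets at most $\kappa(2\kappa N+2)\le4\kappa^2N<n$ strokes, so $\tilde U_T\ne X$. Let an interval $C\subseteq\tilde U_T$ meet, in order, the strokes numbered $1,\dots,r$ (say) in positive length, $r\le4\kappa^2N$, with height changes $\delta_1,\dots,\delta_r$ and vectors $e_1,\dots,e_r$. With $e_C=e_1$,
$$D(C)-\mathrm{rise}(C)\,e_C=\sum_{i}(e_i-e_1)\delta_i=\sum_{i=2}^r(e_i-e_{i-1})\sum_{i'\ge i}\delta_{i'} .$$
 Each inner sum is a difference of two values of $h$, so has modulus at most $A$, and $|e_i-e_{i-1}|\le2\pi/n$. So the norm is at most $4\kappa^2N\cdot\frac{2\pi}n\cdot A=\frac{8\pi A\kappa^2N}{n}\le1$ by (2).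

**Step 4 (contradiction).** As $U_T$ is not small, one of its components contains $N=3P(J)$ consecutive full strokes. Big blocks have at most $P(J)$ strokes and tile $X$, so $\tilde U_T$ contains a big block. This contradicts Proposition 4 for this $e$. So Theorem 2 follows from Proposition 4. $\square$

The rest of the lecture proves Proposition 4. Fix $H\ge4$.

## 7. Nested blocks with jumps at many scales

Let $K=H(H+2)$ and $\lambda_m=m(H+2)$ for $0\le m\le H$. The levels $\lambda_m$ are called *pure*, the other levels in $\{1,\dots,K\}$ *event levels*; between $\lambda_{m-1}$ and $\lambda_m$ there are the $H+1$ event levels $\lambda_{m-1}+j$, $1\le j\le H+1$. Heights: put $A_0=1$; at an event level $d_\ell=100HA_{\ell-1}$ and $A_\ell=A_{\ell-1}+d_\ell$; at a pure level $\ell>0$, $A_\ell=A_{\ell-1}$. Finally $A=A_K$ and $q=3H\,2^{24H}$. Both depend only on $H$.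

Here are the lengths; their roles are: $V_\ell$ bounds the length of a level-$\ell$ block, $B$ will bound the amount consumed per unit of time, the $S_j$ are thresholds for "long", the $\Theta_j$ are durations, and the $\nu_{\ell,a}$ are the possible sizes of segments. Put $V_0=2HA$. For $m=1,\dots,H$, with $\lambda=\lambda_{m-1}$ and $V_\lambda$ known, put $B=4H(2V_\lambda+A)+HA$, $S_0=1$, and for $j=1,\dots,H+1$, $\ell=\lambda+j$:
$$\begin{gathered}S'_{j-1}=S_{j-1}B+4HS_{j-1}+A,\qquad \nu_{\ell,1}=100BS'_{j-1},\\ \nu_{\ell,a+1}=16BJV_{\ell-1}\,\nu_{\ell,a}\ (1\le a<q),\qquad L_\ell=\nu_{\ell,q}V_{\ell-1}+A,\\ V_\ell=2JL_\ell,\qquad \Theta_{j-1}=(H+3)(J+10)L_\ell,\qquad S_j=2B\Theta_{j-1}.\end{gathered}$$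
Finally $N_m=(2\Theta_H+2)B$ and $V_{\lambda_m}=N_mV_{\lambda_m-1}$. (The numbers $B,S_j,S'_j,\Theta_j$ depend on $m$.) All are integers, polynomial in $J$ with coefficients depending only on $H$. Put $P(J)=V_K$. We record
$$S_j\ge2B\cdot100BS'_{j-1}\ge40HS'_{j-1},\qquad \Theta_j\ge100BS'_j\ge S_j\ge2\Theta_{j-1}. \tag{3}$$

**Definition (blocks).** The level-0 block is $(+1,-1)^{HA}$; its strokes have level $0$. For an event level $\ell$, a level-$\ell$ block is $Z_1D_1Z_2D_2\cdots Z_{2J}D_{2J}$, where $D_i$ is one stroke $(-1)^{i+1}d_\ell$ (a stroke of level $\ell$) and $Z_i$ is a concatenation of $\nu_{\ell,a}$ level-$(\ell-1)$ blocks; $a\in\{1,\dots,q\}$ is the *class* of the *level-$\ell$ segment* $Z_i$. For $m\ge1$, a level-$\lambda_m$ block is a concatenation of $N_m$ level-$(\lambda_m-1)$ blocks. The stroke sequence is the cyclic concatenation of $2^J$ level-$K$ blocks, the big blocks.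

For instance, with $2J$ replaced by $2$, a level-1 block would read $Z_1,+d_1,Z_2,-d_1$ with $Z_1,Z_2$ long strings of $\pm1$: low ground, a cliff up, rough plateau, a cliff down.

The classes are at our disposal; we will choose them at random in Section 8. For any choice, by induction, level-$\ell$ blocks have sum $0$, heights in $[0,A_\ell]$ relative to their start (even-numbered segments are lifted by $d_\ell$), and length at most $V_\ell$, since $2J(\nu_{\ell,q}V_{\ell-1}+d_\ell)\le2JL_\ell$. They contain level-0 blocks, so their length is at least $2HA>1$. Strokes have length at least $1$, so a big block has at most $P(J)$ strokes, and $2^J\le n\le2^JP(J)\le4^J$ for large $J$.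

**Jumps.** Fix an event level $\ell$. A level-$\ell$ segment is followed by its stroke $D_i$ of level $\ell$. What follows a stroke of level $\ell'\ge\ell$? If it is not the last of its block, a level-$\ell'$ segment follows, which starts with (or is) a level-$\ell$ segment. If it is the last of its block, let $\ell''\ge\ell'$ be the highest level of a block ending here. If $\ell''=K$, another big block follows. If $\ell''<K$, we are inside a level-$(\ell''+1)$ block that does not end here: either another level-$\ell''$ block follows, or $\ell''+1$ is an event level and a stroke of that level follows. All blocks of level at least $\ell$ start with a level-$\ell$ segment. So $X$ is cyclically divided into the level-$\ell$ segments and, between consecutive ones, runs $\Delta$ of strokes of strictly increasing levels $\ell=\ell_1<\dots<\ell_s$, all of which except possibly the last are final strokes of their blocks and hence negative. We call these runs the *jumps* (of level $\ell$).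

* (Δ1) $|\Delta|\le A$ and $|\mathrm{rise}(\Delta)|\ge d_\ell$. The levels are distinct, so $|\Delta|\le\sum d_{\ell'}\le A$. If $s=1$, the rise is $\pm d_\ell$. If $s\ge2$, its modulus is at least $d_{\ell_s}-\sum_{i<s}d_{\ell_i}\ge d_{\ell_s}-A_{\ell_s-1}\ge\frac12d_{\ell_s}=50HA_{\ell_s-1}\ge A_\ell\ge d_\ell$.
* (Δ2) If $C$ is an interval inside a level-$\ell$ segment, $|\mathrm{rise}(C)|\le A_{\ell-1}$. A class-$a$ segment has length between $\nu_{\ell,a}$ and $\nu_{\ell,a}V_{\ell-1}$. Left ends of consecutive jumps are at distance at most $L_\ell$; so are right ends.
* (Δ3) For pure $\lambda<K$, an interval longer than $2V_\lambda+A$ contains a level-$\lambda$ block. Indeed, by the same discussion consecutive level-$\lambda$ blocks are separated by (possibly empty) runs of strokes of strictly increasing levels $>\lambda$, of total length at most $A$.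

## 8. Classes for which no two stretches match

Let $v_0=\lceil J/H\rceil$. Later, two growing gaps will cross jumps in synchrony, and this will force the largest segment classes met by the two to agree group by group. We choose the classes so that this never happens.

**Definition (bad).** A choice of classes is *bad at the event level $\ell$* if there are sequences $x_1,x_2,\dots$ and $y_1,y_2,\dots$ of level-$\ell$ segments, each running through cyclically consecutive segments in one of the two directions, and indices $1\le r_1<\dots<r_{v_0}\le J$, $0\le p_1<\dots<p_{v_0}\le J$, such that the segments $x_r$ $(r_1<r\le r_{v_0})$, $y_p$ $(p_1<p\le p_{v_0})$ are pairwise distinct and for each $1\le s<v_0$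
$$\max\{\mathrm{class}(x_r):r_s<r\le r_{s+1}\}=\max\{\mathrm{class}(y_p):p_s<p\le p_{s+1}\}.$$

Example: with $v_0=3$, $(r_s)=(1,2,4)$, $(p_s)=(0,2,3)$ the condition says that $\mathrm{class}(x_2)=\max(\mathrm{class}(y_1),\mathrm{class}(y_2))$ and $\max(\mathrm{class}(x_3),\mathrm{class}(x_4))=\mathrm{class}(y_3)$.

**Lemma 7.** For $J$ large some choice of classes is bad at no event level.

**Proof.** Choose all classes independently and uniformly from $\{1,\dots,q\}$, from the top level down. Condition on the classes at levels $>\ell$; they determine the arrangement of level-$\ell$ segments, of which there are at most $n\le4^J$, and their classes are independent and uniform. The number of choices of $x_1,y_1$, two directions, $(r_s)$ and $(p_s)$ is at most $(4^J)^2\cdot4\cdot2^J\cdot2^{J+1}=8\cdot2^{6J}$.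

Fix one such choice with distinct segments, and condition on the classes of the $y$'s. The $v_0-1\ge J/H-1$ groups of $x$'s have total size at most $J$, so at least $(v_0-1)/2$ of them have size at most $2J/(v_0-1)$. For $J\ge3H$ we have $J/H-1\ge2J/(3H)$, so at least $J/(3H)$ groups have size at most $3H$. For each such group, the maximum equals the prescribed value with probability at most $3H/q=2^{-24H}$, independently. So the probability of a match is at most $2^{-24H\cdot J/(3H)}=2^{-8J}$, and the probability of being bad at $\ell$ is at most $8\cdot2^{-2J}$. Summing over at most $K$ levels gives less than $1$ for large $J$. $\square$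

Fix such a choice, with $J\ge3H$ (so $v_0\ge3$), and fix any $e$.

## 9. Processes with $m$ free ends, and the induction

We will show that a process cannot make progress by induction on the number of ends it may move. When one of the places is inactive, we cut the circle there. So we need processes on several pieces.

**Definition ($m$-process).** Let $0\le m\le H$. An $m$-process consists of $Y$ and $U_0\subseteq\dots\subseteq U_T\subseteq Y$, where $Y$ is $X$ (one piece) or a union of at most $1+H-m$ disjoint closed intervals ("pieces", possibly points), and the $U_t$ are closed with finitely many components (possibly points), such that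

* (P1) $U_t$ has at most $m$ *free ends*: an end of a component ($\ne X$) of $U_t$ is free unless it is the corresponding endpoint of an interval piece of $Y$;
* (P2) $|U_{t+1}\setminus U_t|\le HA$;
* (P3) $|D(U_t\setminus U_s)|\le1+H-m$ for $s\le t$;
* (P4) as in Section 4.

For $m=H$ and $Y=X$ this is the $H$-process of Section 4. Components of $U_t$ are called *gaps*, components of $Y\setminus U_t$ *arcs*; the points of $U_t$ are the *consumed* ones.

Example: $Y=[0,10]$ and $U=[0,3]\cup\{5\}\cup[8,10]$ has four free ends (the right end of $[0,3]$, both ends of $\{5\}$, the left end of $[8,10]$), three gaps and two arcs.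

Beyond each free end there is an arc, so an interval piece with $f$ free ends has $f+1$ gaps and arcs in total, and the circle $Y=X$ has $\max(f,1)$. Altogether there are at most $m+(1+H-m)=H+1\le2H$ gaps and arcs. A component of $U_t\setminus U_s$ is a component of the intersection of a gap at time $t$ with an arc at time $s$; passing to the common refinement of the two divisions, there are at most $2(H+1)\le4H$ of them.

From here on, "$U_t\setminus U_s$ contains a block" means that it contains the interior of the block.

**Claim($m$)** ($0\le m\le H$). In an $m$-process, $U_T\setminus U_0$ does not contain a level-$\lambda_m$ block.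

Claim($H$) gives Proposition 4, since level-$\lambda_H=K$ blocks are the big blocks.

**Proof of Claim(0).** Without free ends, $U_t$ contains each piece entirely or is disjoint from it. If $Y=X$, all $U_t$ are empty because $U_T\ne X$. Otherwise a level-0 block contained in $U_T\setminus U_0$ has length $2HA$ and lies in one piece, which is added in a single step, against (P2). $\square$

Now let $m\ge1$, assume Claim($m-1$), put $\lambda=\lambda_{m-1}$, and suppose, for contradiction, that an $m$-process has $U_T\setminus U_0$ containing a level-$\lambda_m$ block. The numbers $B,S_j,S'_j,\Theta_j$ are those belonging to $m$.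

**Step 1 (activity).** This step shows that between consumed and unconsumed points something always happens. *If $U_t\setminus U_s$ contains a level-$\lambda$ block, then for $x\in U_s$, $y\in Y\setminus U_t$ in the same piece, and an interval $[x,y]$ (in either orientation) of this piece joining them, $|[x,y]\cap(U_t\setminus U_s)|>1$.*

Suppose it is at most $1$. Let $Y'=Y\setminus(x,y)$, with the open interval removed, and $U'_r=U_r\cap Y'$ for $s\le r\le t$. We check that this is an $(m-1)$-process.

* Pieces: their number grows by at most one; if $Y=X$, then $Y'$ is one interval. So there are at most $1+H-(m-1)$.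
* Free ends: for $s\le r\le t$ we have $x\in U_r$ and $y\notin U_r$. The component of $U_r$ containing $x$ has its end towards $y$ in $[x,y)$, and this end is free. In $U'_r$ this component is cut at $x$, which is the corresponding endpoint of a piece of $Y'$, so the new end is not free. Every other component avoids $x$ and $y$, so it lies in $Y'$ or in $(x,y)$. So no new free end arises and one is lost; at most $m-1$ remain.
* (P3): $U'_{t'}\setminus U'_{s'}$ differs from $U_{t'}\setminus U_{s'}$ by a subset of $[x,y]\cap(U_t\setminus U_s)$, of length at most $1$. So (P3) holds with bound $(1+H-m)+1=1+H-(m-1)$.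
* (P2) and (P4) are inherited by subsets.

The interior of the level-$\lambda$ block contains neither $x\in U_s$ nor $y\notin U_t$. It does not lie in $(x,y)$, as its length exceeds $1$. Hence it lies in $U'_t\setminus U'_s$, contradicting Claim($m-1$).

**Step 2 (ticks).** We choose a clock for which progress per unit of time is bounded above and, by Step 1, below. Let $t_0=0$ and $t_{i+1}=\min\{t>t_i: U_t\setminus U_{t_i}\text{ contains a level-}\lambda\text{ block}\}$ as long as it exists, up to $t_{n_T}$. Write $W_i=U_{t_i}$; "at tick $i$" refers to $W_i$. By (Δ3), each of the at most $4H$ components of $U_{t_{i+1}-1}\setminus U_{t_i}$ has length at most $2V_\lambda+A$; with (P2) for the last step,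
$$|W_{i'}\setminus W_i|\le(i'-i)B\qquad(i<i').\tag{4}$$
Summing Step 1 over ticks: if $x\in W_i$ and $y\in Y\setminus W_{i'}$ lie in one piece, $i<i'$, then for an interval $[x,y]$ of this piece
$$|[x,y]\cap(W_{i'}\setminus W_i)|>i'-i.\tag{5}$$
Likewise $|U_T\setminus W_{n_T}|\le B$, so $|U_T\setminus U_0|\le(n_T+1)B$. This is at least the length of a level-$\lambda_m$ block, which is at least $N_m=(2\Theta_H+2)B$. So $n_T\ge2\Theta_H$.

## 10. A scale at which the pattern of long gaps and arcs is frozen

A gap or arc is called *$S_j$-long* if its length is at least $S_j$. Let $f_j(i)$ be the number of changes of type (gap/arc) in the left-to-right sequences of $S_j$-long gaps and arcs of the pieces at tick $i$ (the cyclic sequence if $Y=X$). Example: if a piece is divided at tick $i$ into a long gap, a short arc, a long gap, and a long arc, it contributes one change. Each change uses its own free end, so $f_j(i)\le m\le H$.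

**Step 3 (choice of a scale).** We look for a scale $j$ and a long time interval on which $f_{j-1}$ is constant. Let $\Pi_{H+1}=\{0,\dots,n_T\}$. Given $\Pi_j$ ($1\le j\le H+1$), an integer interval with at least $2\Theta_{j-1}$ steps, let $g_j=\max_{\Pi_j}f_j=f_j(i_j)$, and let $\Pi_{j-1}\subseteq\Pi_j$ be an integer interval with exactly $\Theta_{j-1}$ steps having $i_j$ as an endpoint. It exists, as one of the two sides of $i_j$ is long enough; and for $j\ge2$, $\Theta_{j-1}\ge2\Theta_{j-2}$ by (3), so the construction continues. Let $g_0=\max_{\Pi_0}f_0$.

*Markers.* At tick $i_j$, in each piece with at least one change, choose one $S_j$-long component from each maximal run of equal type (cyclic runs if $Y=X$). Write $\Pi_{j-1}=[\sigma_0,\sigma_1]$. By (4), at most $B\Theta_{j-1}=S_j/2$ is consumed during $\Pi_{j-1}$.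

* If $i_j=\sigma_0$, a chosen gap is itself a marker. In a chosen arc, the part outside $W_{\sigma_1}$ has length at least $S_j/2$ and is a union of at most $2H$ components of $Y\setminus W_{\sigma_1}$; take as marker one of length at least $S_j/(4H)$.
* If $i_j=\sigma_1$, a chosen arc is itself a marker. A chosen gap contains a part of $W_{\sigma_0}$ of length at least $S_j/2$, a union of at most $2H$ components of $W_{\sigma_0}$; take as marker one of length at least $S_j/(4H)$.

So at all ticks $i\in\Pi_{j-1}$ gap markers lie in $W_i$ and arc markers in $Y\setminus W_i$. By (3) they have length at least $S_j/(4H)\ge10S'_{j-1}>S_{j-1}$, and they alternate in type. The components containing them are $S_{j-1}$-long, so at each tick of $\Pi_{j-1}$ each piece has at least as many changes at scale $S_{j-1}$ as it had at scale $S_j$ at tick $i_j$. Hence $f_{j-1}\ge g_j$ on $\Pi_{j-1}$, and $g_{j-1}\ge g_j$.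

Now $g_{H+1}\le g_H\le\dots\le g_0$ are $H+2$ numbers in $\{0,\dots,H\}$, so there is $j\in\{1,\dots,H+1\}$ with $g_{j-1}=g_j=:g$. Fix it and write
$$S=S_{j-1},\quad S'=S'_{j-1},\quad\Theta=\Theta_{j-1},\quad\Pi=\Pi_{j-1}=[\sigma_0,\sigma_1],\quad\ell=\lambda+j,\quad L=L_\ell .$$
"Long" means $S$-long, "short" means not long. We have $f_{j-1}=g$ at all ticks of $\Pi$, and since no piece has fewer changes than at tick $i_j$, none has more. Therefore at each tick of $\Pi$: between two consecutive markers of a piece (a *passage*; there are $g$ of them) the long components change type exactly once, going from the component containing the first marker to that containing the second; before the first and after the last marker of an interval piece, and in pieces without markers, there is no change of type.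

**Step 4 (short things do not persist).** We use (5) to show that a gap becomes long within $S$ ticks and an arc was long $S$ ticks ago.

(a) *If $c$ is a gap at tick $i$, $i+S\le\sigma_1$ (and $i\ge\sigma_0$), and $c'\supseteq c$ is the gap at tick $i+S$, then $c'$ is long or a whole interval piece.* If $c'$ is not a whole piece, it has a free end ($c'\ne X$ by (P4)). Choose $x\in c$ and $y\notin W_{i+S}$ just beyond that end. Then $[x,y]\cap W_{i+S}\subseteq c'$, and (5) gives $|c'|>S$.

(b) *If $\alpha$ is an arc at tick $i\le\sigma_1$, $i-S\ge\sigma_0$, $\alpha''\supseteq\alpha$ is the arc at tick $i-S$, and $W_{i-S}$ meets the piece, then $\alpha''$ is long.* Apply (5) with $x\in W_{i-S}$ an endpoint of $\alpha''$ and $y\in\alpha$, with $[x,y]$ in the closure of $\alpha''$.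

**Step 5 (markerless pieces rest most of the time).** Suppose at tick $i\in\Pi$, $i+2S\le\sigma_1$, a markerless piece is partially consumed: it meets $W_i$ and is not contained in it. By (a), at tick $i+S$ it contains a long gap or is completely consumed. If it contains a long gap and is not completely consumed, all its arcs at tick $i+S$ are short, since there is no change of type; so by (b) no arc is left at tick $i+2S$. In all cases it is completely consumed at tick $i+2S$. (For $Y=X$ this is impossible as $U_T\ne X$, so then no such $i$ exists.) Hence each markerless piece changes only during some at most $2S+1$ consecutive steps of $\Pi$: one step from untouched to its first partially consumed tick, and at most $2S$ steps after that, or a single step from untouched to completely consumed.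

There are at most $H+1$ pieces. So some subinterval of $\Pi$ with at least $(\Theta-(H+1)(2S+1))/(H+2)$ steps exists during which markerless pieces do not change. Remove $S$ ticks at both ends and call the result $\Pi^*=[\tau_0,\tau_1]$. Since $\Theta=(H+3)(J+10)L$, $L\ge100BS'$, $S'\ge4HS$ and $H\ge4$,
$$(\tau_1-\tau_0)-2HS\ \ge\ (J+10)L-(2S+1)-2S-2HS\ \ge\ (J+10)L-4HS\ \ge\ (J+5)L.\tag{6}$$

## 11. Fronts moving from gap markers to arc markers

**Step 6 (fronts).** In each passage all activity happens near one moving point; we define it and bound its speed. Consider a passage with gap marker $\mathsf G$ on the left and arc marker $\mathsf A$ on the right; the other orientation is treated by reflecting positions. For $i\in\Pi$ let $\xi(i)$ be the left endpoint of the first long arc to the right of $\mathsf G$. The arc containing $\mathsf A$ is long, so $\xi(i)$ lies between $\mathsf G$ and $\mathsf A$. Arcs between $\mathsf G$ and $\xi(i)$ are short by definition; gaps between $\xi(i)$ and $\mathsf A$ are short, since type changes only once in the passage.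

(F1) *$\xi$ is nondecreasing.* A long arc at a later tick lies in a long arc at tick $i$, which is still to the right of $\mathsf G$.

(F2) *For $i<i'$ in $\Pi$: $\xi(i')-\xi(i)\le(i'-i)B+4HS$.* In $[\xi(i),\xi(i')]$ the set $W_i$ consists, up to the point $\xi(i)$, of at most $2H$ short gaps, and $Y\setminus W_{i'}$ of at most $2H$ short arcs. The rest lies in $W_{i'}\setminus W_i$; use (4).

(F3) *For $i<i'$ in $\Pi$: $\xi(i')-\xi(i)\ge(i'-i)-2HS$.* Let $x$ be the right end of the last long gap before $\xi(i)$ at tick $i$; it exists, as the gap containing $\mathsf G$ is long. Between $x$ and $\xi(i)$ there are only short components, at most $2H$ of them, so $\xi(i)-x\le2HS$. Apply (5) to $x\in W_i$ and a point $y$ of the long arc at tick $i'$ starting at $\xi(i')$, and let $y\downarrow\xi(i')$: this gives $\xi(i')-x\ge i'-i$.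

(F4) *For $i\in\Pi^*$: everything between $\mathsf G$ and $\xi(i)-S'$ is in $W_i$, and nothing between $\xi(i)+S'$ and $\mathsf A$ is in $W_i$.* Note that $i\pm S\in\Pi$. Let $z\in W_i$ with $z>\xi(i)$, left of $\mathsf A$. By (a), $z$ lies in a long gap at tick $i+S$ (not a whole piece, as $\mathsf A$ is not consumed). This gap is to the left of $\mathsf A$, hence before the first long arc, so $z\le\xi(i+S)\le\xi(i)+SB+4HS<\xi(i)+S'$. Now let $z\notin W_i$ lie between $\mathsf G$ and $\xi(i)$. By (b), as $\mathsf G\subseteq W_{i-S}$, $z$ lies in a long arc at tick $i-S$ to the right of $\mathsf G$, so $z\ge\xi(i-S)\ge\xi(i)-SB-4HS>\xi(i)-S'$.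

**Step 7 (all changes happen in windows around the fronts).** In the part of an interval piece before the first or after the last marker nothing changes during $\Pi^*$. If the marker is an arc marker, there are no gaps in that part at all: such a gap would by (a) lie in a long gap $S$ ticks later (not a whole piece, and disjoint from the marker), an extra change of type. If it is a gap marker, there are no arcs in that part: by (b) such an arc lies in an arc that was long $S$ ticks earlier, again an extra change. Inside markers nothing changes, and in markerless pieces nothing changes during $\Pi^*$. Together with (F4), for $i<i'$ in $\Pi^*$,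
$$W_{i'}\setminus W_i\subseteq\bigcup_{\text{passages }l}[\xi_l(i)-S',\ \xi_l(i')+S']\tag{7}$$
(reflected for left-moving fronts). If $g=0$, nothing changes during $\Pi^*$, against the definition of ticks; so $g\ge1$. Put $R_l=[\xi_l(\tau_0)-2S',\ \xi_l(\tau_1)+2S']$ (reflected for left-moving fronts). It extends by at most $2S'$ into each of the two markers of its passage, and markers have length at least $10S'$. So the $R_l$ are intervals lying in their pieces, and they are pairwise disjoint.

## 12. Every jump crossed by a front needs a partner

From now on, in $R_l$ we use a coordinate increasing in the direction in which front $l$ moves, and "left", "right" refer to it; (Δ1) and (Δ2) are symmetric under reflection. Jumps and segments are those of level $\ell$. We have $S'\ge A$, $S'\ge B+4HS$, $2HS\le\frac12S'$, and segments have length at least $\nu_{\ell,1}=100BS'$.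

**Step 8 (when a front crosses a jump).** Consider the jumps that meet $[\xi_l(\tau_0)-S',\xi_l(\tau_1)+S']$; since $|\Delta|\le A\le S'$ they lie in $R_l$, so none is counted for two fronts. For such a $\Delta$ let $a_\Delta$ be the first tick of $\Pi^*$ with $\xi_l+S'\ge\mathrm{left}(\Delta)$ ("entered"), and $b_\Delta$ the first tick of $\Pi^*$ with $\xi_l-S'>\mathrm{right}(\Delta)$ ("left"; $b_\Delta=\infty$ if there is none). As $\Delta$ meets the interval, it is entered by tick $\tau_1$ and not left at $\tau_0$, so $b_\Delta>\tau_0$. By definition $a_\Delta\le b_\Delta$; and even $a_\Delta<b_\Delta$: if $a_\Delta=\tau_0$ this is what was just said, and if $a_\Delta=b_\Delta>\tau_0$, the front would move by more than $2S'$ in one step, against (F2).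

(E1) *$[a_\Delta,b_\Delta]\cap\Pi^*$ has at most $4S'+1$ steps.* On $[a_\Delta,b_\Delta-1]\cap\Pi^*$ the front stays in $[\mathrm{left}(\Delta)-S',\mathrm{right}(\Delta)+S']$, of length at most $A+2S'\le3S'$. By (F3) this takes at most $3S'+2HS\le4S'$ steps.

(E2) *On $[a_\Delta,b_\Delta]\cap\Pi^*$, and also at tick $a_\Delta-1$ if $a_\Delta>\tau_0$, we have $\xi_l\in[\mathrm{left}(\Delta)-2S',\mathrm{right}(\Delta)+2S']$.* Indeed $\xi_l(a_\Delta)\ge\mathrm{left}(\Delta)-S'$; before $b_\Delta$ we have $\xi_l\le\mathrm{right}(\Delta)+S'$; $\xi_l$ is monotone; and by (F2) it moves by at most $B+4HS\le S'$ in one step.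

(E3) *If $\Delta,\bar\Delta$ are consecutive in the direction of motion, then $b_\Delta<\infty$ and $a_{\bar\Delta}-b_\Delta>4S'+4$.* We have $\xi_l(a_{\bar\Delta})\ge\mathrm{left}(\bar\Delta)-S'\ge\mathrm{right}(\Delta)+99BS'$, so $\Delta$ has been left by then, and $\xi_l(b_\Delta)\le\mathrm{right}(\Delta)+2S'$ by (E2). So $97BS'\le\xi_l(a_{\bar\Delta})-\xi_l(b_\Delta)\le(a_{\bar\Delta}-b_\Delta)B+4HS$ by (F2), whence $a_{\bar\Delta}-b_\Delta\ge96S'$.

Let $\Delta_{l,1},\Delta_{l,2},\dots$ be the jumps with $a_\Delta>\tau_0$, in order. If there is one with $a_\Delta=\tau_0$ (by (E3) at most one), call it $\Delta_{l,0}$; it comes just before $\Delta_{l,1}$. Write $a_{l,r},b_{l,r}$ for their times.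

**Step 9 (each front leaves $\Delta_{l,1},\dots,\Delta_{l,J}$ within $\Pi^*$).** The jumps $\Delta_{l,1},\Delta_{l,2},\dots$ are the first ones with left end beyond $\xi_l(\tau_0)+S'$. By (Δ2), the first $J$ jumps beyond this point have left ends in $(\xi_l(\tau_0)+S',\ \xi_l(\tau_0)+S'+JL]$. By (F3) and (6), $\xi_l(\tau_1)-\xi_l(\tau_0)\ge(J+5)L>JL+2S'+A$. So they all have right end below $\xi_l(\tau_1)-S'$ and are left by tick $\tau_1$.

**Step 10 (partners).** This step turns the balance condition (P3) into synchrony. *If $r\ge1$ and $b_{l,r}\le\tau_1$, there are a front $l'\ne l$ and a jump $\Delta_{l',p}$ ($p\ge0$) with $a_{l',p}\le b_{l,r}$ and $b_{l',p}\ge a_{l,r}$.*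

Let $i=a_{l,r}-1\ge\tau_0$, $i'=b_{l,r}$, $Q=W_{i'}\setminus W_i$, $\Delta=\Delta_{l,r}$. Since $\xi_l(i)+S'<\mathrm{left}(\Delta)$ and $\mathrm{right}(\Delta)<\xi_l(i')-S'$, the jump $\Delta$ lies between the two markers, and $\Delta\subseteq Q$ by (F4). By (E2), the window of front $l$ in (7) is contained in $[\mathrm{left}(\Delta)-3S',\mathrm{right}(\Delta)+3S']$, so it meets no other jump.

Suppose that no window of another front in (7) meets a jump. The windows are disjoint closed intervals, so each component of $Q$ lies in one window. Hence each component of $Q$, except the one, $C_\Delta$, containing $\Delta$, lies in one level-$\ell$ segment, and $C_\Delta$ consists of $\Delta$ and parts of the two neighboring segments. The closures of the components are contained in $U_T$, so (P4) applies to them. By (Δ1) and (Δ2), $|D(C_\Delta)|\ge d_\ell-2A_{\ell-1}-1$, and each of the others, at most $4H$ in number, has $|D|\le A_{\ell-1}+1$. So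
$$|D(Q)|\ge(d_\ell-2A_{\ell-1}-1)-4H(A_{\ell-1}+1)\ge100HA_{\ell-1}-11HA_{\ell-1}>1+H,$$
contradicting (P3).

So the window $[\xi_{l'}(i)-S',\xi_{l'}(i')+S']$ of some other front $l'$ meets some jump $\Delta'$. Then $\Delta'$ was entered by tick $i'=b_{l,r}$ and not left at tick $i=a_{l,r}-1$; it is a $\Delta_{l',p}$ as asserted.

## 13. Synchrony forces matching classes

**Step 11 (two fronts in step).** We extract two fronts that cross many jumps in synchrony. If $g=1$, the jump $\Delta_{l,1}$ has no partner, against Steps 9 and 10. So $g\ge2$. Let $l_1$ be a front with minimal $b_{l,J}$, and $i^*=b_{l_1,J}\le\tau_1$. If another front $l$ has entered $\Delta_{l,p}$ by tick $i^*$, then $p\le J$, because $a_{l,J+1}>b_{l,J}\ge i^*$ by (E3), if $\Delta_{l,J+1}$ exists. The $J$ jumps $\Delta_{l_1,r}$, $1\le r\le J$, have partners, all entered by tick $i^*$ (as $b_{l_1,r}\le b_{l_1,J}$), on at most $H-1$ other fronts. So there are a front $l_2\ne l_1$ and $r_1<\dots<r_{v_0}$ in $\{1,\dots,J\}$, $v_0=\lceil J/H\rceil$, such that $\Delta_{l_1,r_s}$ has a partner $\Delta_{l_2,p_s}$ with $p_s\in\{0,\dots,J\}$. Put $\alpha_s=\max(a_{l_1,r_s}-1,\ a_{l_2,p_s})$.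 By the partner inequalities
$$\alpha_s\in[a_{l_1,r_s}-1,b_{l_1,r_s}]\cap[a_{l_2,p_s},b_{l_2,p_s}]\cap\Pi^*.$$
By (E3), $\alpha_{s+1}-\alpha_s\ge a_{l_1,r_{s+1}}-1-b_{l_1,r_s}>4S'+2$. By (E1) therefore $p_{s+1}\ne p_s$. By (E3) the sets $[a_{l_2,p},b_{l_2,p}]\cap\Pi^*$ are disjoint and ordered by $p$, so $p_1<\dots<p_{v_0}$.

**Step 12 (comparing distances).** Between two synchronous crossings the two fronts travel comparable distances. Let $Z_{l,r}$ be the segment just before $\Delta_{l,r}$ in the direction of motion. Fix $s<v_0$ and put $t=\alpha_{s+1}-\alpha_s$. Let $M_1,M_2$ be the distances travelled by the fronts $l_1,l_2$ between ticks $\alpha_s$ and $\alpha_{s+1}$, and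
$$\Sigma_1=\sum_{r_s<r\le r_{s+1}}|Z_{l_1,r}|,\qquad\Sigma_2=\sum_{p_s<p\le p_{s+1}}|Z_{l_2,p}|.$$
By (E2), at tick $\alpha_s$ front $l_1$ lies in $[\mathrm{left}-2S',\mathrm{right}+2S']$ of $\Delta_{l_1,r_s}$, and at tick $\alpha_{s+1}$ in that of $\Delta_{l_1,r_{s+1}}$. With $\bar c=r_{s+1}-r_s\ge1$ this gives
$$\Sigma_1-4S'\le M_1\le\Sigma_1+(\bar c+1)A+4S'\le\Sigma_1+6\bar cS'.$$
As $\Sigma_1\ge100\bar cBS'$, we get $\frac12\Sigma_1\le M_1\le2\Sigma_1$. In the same way, with $p_{s+1}-p_s\ge1$ in place of $\bar c$, $\frac12\Sigma_2\le M_2\le2\Sigma_2$. In particular $M_1,M_2\ge50BS'$. By (F2) and (F3),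
$$M_2\le tB+4HS\le(M_1+2HS)B+4HS\le BM_1+2BS'\le2BM_1,$$
and symmetrically $M_1\le2BM_2$. Hence $\Sigma_2\le8B\Sigma_1$ and $\Sigma_1\le8B\Sigma_2$.

**Step 13 (the classes agree).** Sizes of different classes are too far apart for this. Let $a_1,a_2$ be the maximal classes in the two groups, each of at most $J$ segments. If $a_2>a_1$, then by (Δ2)
$$\Sigma_2\ge\nu_{\ell,a_2}\ge16BJV_{\ell-1}\nu_{\ell,a_1}>8B\cdot J\nu_{\ell,a_1}V_{\ell-1}\ge8B\Sigma_1,$$
a contradiction; symmetrically $a_1>a_2$ is impossible. So $a_1=a_2$, for every $s<v_0$.

**Step 14 (contradiction).** The segments $Z_{l_1,r}$ $(r_1<r\le r_{v_0})$ lie between $\Delta_{l_1,r_1}$ and $\Delta_{l_1,r_{v_0}}$, which lie in the interval $R_{l_1}$; so these segments lie in $R_{l_1}$. Similarly the $Z_{l_2,p}$ $(p_1<p\le p_{v_0})$ lie in $R_{l_2}$. As $R_{l_1}\cap R_{l_2}=\emptyset$, all these segments are distinct, and each family runs through consecutive segments in one direction. With $x_r=Z_{l_1,r}$ and $y_p=Z_{l_2,p}$, Step 13 says that the choice of classes is bad at level $\ell$. But we fixed a choice that is bad at no event level. This contradiction proves Claim($m$).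

By induction Claim($H$) holds, for the fixed choice of classes and any $e$; this is Proposition 4. By Section 6, no well-nested $k$-MCFG generates MIX, for any $k\ge1$, and Theorem 2 is proved. $\blacksquare$
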